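\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Failure of the finite square principle\\ at regular uncountable cardinals}


\begin{abstract}
The finite square principle $\square^{\mathrm{fin}}_{\lambda,D}$ asks for $\lambda$ many tree
orders of finite height on $\lambda^+$ such that any two ordinals below $\lambda^+$ are comparable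
in $D$-almost all of them. Under GCH it holds for every regular cardinal $\lambda$ and every regular
filter $D$ on $\lambda$. Starting from a Mahlo cardinal we show that it can fail at a regular
uncountable $\lambda$, for example at $\lambda=\omega_1$, for a regular filter generated by
$\lambda$ sets. In our model it fails for every filter on $\lambda$ generated by at most $\lambda$
sets, even if the levels of each tree, while finite, are allowed to be unbounded. For this weaker
principle, failure at some regular uncountable $\lambda$ for some regular filter generated by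
$\lambda$ sets is equiconsistent with a Mahlo cardinal. If the original principle fails for some
regular filter on $\omega_1$, then $\omega_2$ is inaccessible in $L$.
\end{abstract}

\section{The principle and the results}

Filters are proper. A filter $D$ on an infinite cardinal $\lambda$ is \emph{regular} if there is a
family $E\subseteq D$ with $|E|=\lambda$ such that every $\xi<\lambda$ belongs to only finitely many
members of $E$. We say that $D$ is \emph{generated by at most $\lambda$ sets} if there are at most
$\lambda$ members of $D$ such that every member of $D$ contains a finite intersection of them.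

The \emph{finite square principle} $\square^{\mathrm{fin}}_{\lambda,D}$, for a filter $D$ on
$\lambda$, says that there are finite sets $C^\xi_\alpha$ and integers $n_\xi$
($\alpha<\lambda^+$, $\xi<\lambda$) such that
\begin{enumerate}
\item[(1)] $\alpha\in C^\xi_\alpha\subseteq\alpha+1$;
\item[(2)] if $\beta\in C^\xi_\alpha$, then $C^\xi_\beta=C^\xi_\alpha\cap(\beta+1)$;
\item[(3)] $|C^\xi_\alpha|<n_\xi$;
\item[(4)] if $\alpha<\beta<\lambda^+$, then $\{\xi<\lambda:\alpha\in C^\xi_\beta\}\in D$.
\end{enumerate}
We write $\square^{\mathrm{fin},-}_{\lambda,D}$ for the weaker principle in which clause (3) is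
deleted, the sets $C^\xi_\alpha$ still being finite.

To see what this measures, fix $\xi$ and put $\alpha<^\xi\beta$ if $\alpha<\beta$ and
$\alpha\in C^\xi_\beta$. Given (1), clause (2) says that $<^\xi$ is transitive and that the
predecessors of each ordinal are linearly ordered by it; so $<^\xi$ is a tree order on $\lambda^+$
in which every node has finite level. Clause (3) bounds the levels within each tree, and (4) says
that any two ordinals are comparable in $D$-almost every tree. The principle thus displays the
well-order $\lambda^+$ as a $D$-limit of $\lambda$ many trees of finite height.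

Some condition on $D$ is needed: for $D=\{\lambda\}$, clause (4) gives $\omega\subseteq
C^\xi_\omega$ for every $\xi$, so the principle fails trivially. Regularity says that each $\xi$ has
to respect only finitely many of $\lambda$ many requirements. The basic example lives on the set
$[\lambda]^{<\omega}$ of finite subsets of $\lambda$, identified with $\lambda$: the $\lambda$ many
sets $\{a:i\in a\}$, $i<\lambda$, have nonempty finite intersections, and each $a$ lies in only
finitely many of them. So the filter that they generate is regular, and it is generated by $\lambda$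
sets.

It is known that under GCH $\square^{\mathrm{fin}}_{\lambda,D}$ holds at every regular $\lambda$ for
every regular $D$, and that it can fail at a singular $\lambda$. It was conjectured in
\cite{source} that, consistently, it fails for some regular $\lambda>\omega$ and some regular filter
$D$ generated by $\lambda$ sets. We prove this conjecture, relative to the consistency of a Mahlo
cardinal. (\emph{Inaccessible} means strongly inaccessible; $\kappa$ is \emph{Mahlo} if it is
inaccessible and the inaccessible cardinals below $\kappa$ form a stationary set.)

\begin{theorem}\label{thm:main}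
Let $\kappa$ be Mahlo and let $\lambda<\kappa$ be regular and uncountable. There is a forcing
extension preserving all cardinals $\le\lambda$ and the regularity of $\lambda$, with
$\kappa=\lambda^+$, in which $\square^{\mathrm{fin}}_{\lambda,D}$, and even
$\square^{\mathrm{fin},-}_{\lambda,D}$, fails for every filter $D$ on $\lambda$ generated by at most
$\lambda$ sets.
\end{theorem}

\begin{corollary}
If ``ZFC $+$ there is a Mahlo cardinal'' is consistent, then so is ``ZFC $+$
$\square^{\mathrm{fin}}_{\omega_1,D}$ fails for some regular filter $D$ on $\omega_1$ generated by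
$\omega_1$ sets''.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} with $\lambda=\omega_1$ and take the regular filter described above.
\end{proof}

At $\lambda=\omega_1$ some large cardinal hypothesis cannot be avoided, and for the principle without
clause (3) the Mahlo cardinal is optimal. Recall that $\square_\lambda$ asserts the existence of sets
$C_\beta$, for limit $\beta<\lambda^+$, such that $C_\beta$ is closed and unbounded in $\beta$, has
order type $\le\lambda$, and $C_\gamma=C_\beta\cap\gamma$ whenever $\gamma$ is a limit point of
$C_\beta$ below $\beta$.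

\begin{theorem}\label{thm:lower}
\begin{enumerate}
\item[(i)] If $\square^{\mathrm{fin}}_{\omega_1,D}$ fails for some regular filter $D$ on $\omega_1$,
then $\omega_2$ is inaccessible in $L$.
\item[(ii)] For every infinite cardinal $\lambda$, $\square_\lambda$ implies
$\square^{\mathrm{fin},-}_{\lambda,D}$ for all regular filters $D$ on $\lambda$.
\item[(iii)] The statement ``$\square^{\mathrm{fin},-}_{\lambda,D}$ fails for some regular
uncountable $\lambda$ and some regular $D$ on $\lambda$ generated by $\lambda$ sets'' is
equiconsistent with the existence of a Mahlo cardinal.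
\end{enumerate}
\end{theorem}

For $\square^{\mathrm{fin}}$ itself, at $\lambda=\omega_1$ and for regular filters generated by
$\omega_1$ sets, the consistency strength of failure thus lies between an inaccessible and a Mahlo
cardinal; we do not determine it.

\paragraph{Outline.}
Section~\ref{sec:systems} removes the filter. If the principle holds for some filter generated by at
most $\lambda$ sets, there is an increasing system of trees on $\lambda^+$, indexed by
$[\lambda]^{<\omega}$, whose union is the full order; conversely, such a system gives the principle
for all regular filters on $\lambda$. So we need a model without such a system. If a system on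
$\kappa=\lambda^+$ exists in a forcing extension, we reflect it to a smaller $\delta$ which is the
$\lambda^+$ of an intermediate model; the ordinal $\delta$, viewed as a point of the large system,
then determines a ``branch'' through the reflected system. Section~\ref{sec:branches} shows that a
$\sigma$-closed forcing over a model of $\mathfrak d>\lambda$ adds no such branch, and neither does a
Cohen forcing if the length of the system has uncountable cofinality. Sections~\ref{sec:forcing}
and~\ref{sec:tail} construct a forcing, in the style of Mitchell, whose part beyond any inaccessible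
$\delta$ is covered by a product of forcings of these two kinds, and Section~\ref{sec:proof} puts
the pieces together. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}.

\paragraph{Conventions.}
Stronger conditions are smaller. Phrases such as ``let $G$ be generic'' and ``in a further
extension'' have their usual meaning (Boolean-valued models, or countable transitive models of
finite fragments). A family $F\subseteq\omega^\omega$ is \emph{dominating} if every
$x\in\omega^\omega$ satisfies $x(n)\le f(n)$ for some $f\in F$ and all but finitely many $n$;
$\mathfrak d$ is the least size of such a family. A forcing is ${<}\lambda$-closed if decreasing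
sequences of length less than $\lambda$ have lower bounds, and $\sigma$-closed if this holds for
sequences of length $\omega$.

\section{From filters to systems of trees}\label{sec:systems}

Let $D$ be generated by $\{A_i:i<\lambda\}$. Clause (4) then says that for $\alpha<\beta$ there is a
finite $a\subseteq\lambda$ such that $\alpha<^\xi\beta$ for \emph{all} $\xi\in\bigcap_{i\in a}A_i$.
So we may intersect the orders $<^\xi$ over such a set and use the finite set $a$ as the new index.

For an infinite ordinal $\lambda$ write $I=[\lambda]^{<\omega}$. In most of the paper $\lambda$ is a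
cardinal, and then $|I|=\lambda$; we allow ordinals because we shall look at systems in extensions
that may collapse $\lambda$.

\begin{definition}\label{def:system}
Let $\lambda$ be an infinite ordinal and $\theta$ an ordinal. A \emph{weak $\lambda$-system of
length $\theta$} is a family of relations $\prec_a$ ($a\in I$) on $\theta$ such that
\begin{enumerate}
\item[(S0)] $\alpha\prec_a\beta$ implies $\alpha<\beta$, and $P_a(\beta)=\{\alpha:\alpha\prec_a\beta\}$
is finite for each $\beta$;
\item[(S1)] if $\gamma\prec_a\beta$, then for every $\alpha<\gamma$:
$\alpha\prec_a\gamma\iff\alpha\prec_a\beta$;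
\item[(S2)] if $a\subseteq b$ and $\alpha\prec_a\beta$, then $\alpha\prec_b\beta$;
\item[(S3)] if $\alpha<\beta<\theta$, then $\alpha\prec_a\beta$ for some $a\in I$.
\end{enumerate}
It is a \emph{bounded $\lambda$-system} if moreover
\begin{enumerate}
\item[(S4)] for each $a\in I$, $\sup_{\beta<\theta}|P_a(\beta)|<\omega$.
\end{enumerate}
\end{definition}

Condition (S1) says that $P_a(\gamma)=P_a(\beta)\cap\gamma$ for $\gamma\in P_a(\beta)$. From left to
right it is transitivity of $\prec_a$; from right to left it says that the predecessors of $\beta$
are pairwise comparable. So the $\prec_a$ are tree orders with finite levels, they increase with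
$a$, and their union is the order of $\theta$. We denote a system by its family of sets $P_a(\beta)$,
or just by $P$. Since $I$ is the same in all transitive models containing $\lambda$, being a weak (or
bounded) $\lambda$-system of length $\theta$ is absolute between transitive models.

\begin{theorem}\label{thm:dichotomy}
For every infinite cardinal $\lambda$ the following are equivalent:
\begin{enumerate}
\item[(a)] $\square^{\mathrm{fin}}_{\lambda,D}$ holds for some filter $D$ on $\lambda$ generated by
at most $\lambda$ sets;
\item[(b)] $\square^{\mathrm{fin}}_{\lambda,D}$ holds for all regular filters $D$ on $\lambda$;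
\item[(c)] there is a bounded $\lambda$-system of length $\lambda^+$.
\end{enumerate}
The same holds with $\square^{\mathrm{fin},-}$ in (a), (b) and weak systems in (c).
\end{theorem}

\begin{proof}
(b)$\Rightarrow$(a): there is a regular filter on $\lambda$ generated by $\lambda$ sets.

(a)$\Rightarrow$(c): Let $\{A_i:i<\lambda\}$ (with repetitions, if necessary) generate $D$ and put
$A_a=\bigcap_{i\in a}A_i$ for $a\in I$, with $A_\emptyset=\lambda$. Each $A_a$ is nonempty because
$D$ is proper. Let
\[
\alpha\prec_a\beta\iff\alpha<\beta\text{ and }\alpha\in C^\xi_\beta\text{ for all }\xi\in A_a .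
\]
Fix $\xi\in A_a$. Then $P_a(\beta)\subseteq C^\xi_\beta$ for every $\beta$, so $P_a(\beta)$ is
finite, and if (3) holds its size is less than $n_\xi$ for all $\beta$. This gives (S0) and, in the
bounded case, (S4). For (S1) let $\gamma\prec_a\beta$ and $\alpha<\gamma$. For every $\xi\in A_a$ we
have $\gamma\in C^\xi_\beta$, so $C^\xi_\gamma=C^\xi_\beta\cap(\gamma+1)$ by (2), and hence
$\alpha\in C^\xi_\gamma\iff\alpha\in C^\xi_\beta$. (S2) holds since $a\subseteq b$ implies
$A_b\subseteq A_a$. For (S3), the set $\{\xi:\alpha\in C^\xi_\beta\}\in D$ contains some $A_a$.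

(c)$\Rightarrow$(b): Let $E=\{E_i:i<\lambda\}\subseteq D$, enumerated one-to-one, witness that $D$ is
regular. Then $s(\xi)=\{i<\lambda:\xi\in E_i\}$ is finite, so $s(\xi)\in I$; this is where
regularity is used. Put
\[
C^\xi_\beta=P_{s(\xi)}(\beta)\cup\{\beta\}.
\]
(1) is clear and (2) is (S1). If (S4) holds, then (3) holds with
$n_\xi=\sup_\beta|P_{s(\xi)}(\beta)|+2$. For (4), let $\alpha<\beta$ and choose $a$ with
$\alpha\prec_a\beta$. Every $\xi$ in the set $\bigcap_{i\in a}E_i\in D$ satisfies
$a\subseteq s(\xi)$, hence $\alpha\in C^\xi_\beta$ by (S2).
\end{proof}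

So to prove Theorem~\ref{thm:main} we need a model with \emph{no weak $\lambda$-system of length
$\lambda^+$}. Two examples show where the difficulty lies.

\begin{example}[lengths below $\lambda^+$]\label{ex:flat}
Let $\lambda$ be a cardinal. If $\theta<\lambda^+$ and $e:\theta\to\lambda$ is one-to-one, put
$\alpha\prec_a\beta$ if $\alpha<\beta$ and $e(\alpha)\in a$. This is a bounded $\lambda$-system of
length $\theta$: $|P_a(\beta)|\le|a|$, and for $\gamma\in P_a(\beta)$ both sides of (S1) say that
$e(\alpha)\in a$. So systems exist at all lengths below $\lambda^+$, and the question is whether they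
can be fitted together.
\end{example}

To continue a system of length $\theta$ by one more point $\theta$ one has to choose the sets
$P_a(\theta)$. What they must satisfy, apart from finiteness, is the following.

\begin{definition}
A \emph{branch} of a weak $\lambda$-system of length $\theta$ is a family $\langle B_a:a\in
I\rangle$ of subsets of $\theta$ such that
\begin{enumerate}
\item[(B1)] if $\beta\in B_a$, then $B_a\cap\beta=P_a(\beta)$;
\item[(B2)] if $a\subseteq b$, then $B_a\subseteq B_b$;
\item[(B3)] $\bigcup_{a\in I}B_a=\theta$.
\end{enumerate}
\end{definition}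

By (S1)--(S3), if a system has length greater than $\theta$, then $\langle P_a(\theta):a\in
I\rangle$ is a branch of its restriction to $\theta$. We shall use (B1) mostly in the form: if
$\alpha<\gamma$ are both in $B_a$, then $\alpha\prec_a\gamma$.

\begin{example}[cofinality $\omega$]\label{ex:omega}
\emph{Every weak $\lambda$-system of length $\theta$ with $\mathrm{cf}(\theta)=\omega$ has a branch
consisting of finite sets.} Let $\langle\gamma_n:n<\omega\rangle$ be increasing and cofinal in
$\theta$, and choose $b_n\in I$ with $\gamma_n\prec_{b_n}\gamma_{n+1}$. Let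
\[
J_a=\{n\in a\cap\omega:b_i\subseteq a\text{ for all }i<n\},\qquad
B_a=\bigcup_{n\in J_a}\bigl(P_a(\gamma_n)\cup\{\gamma_n\}\bigr).
\]
If $i<n$ are in $J_a$, then $\gamma_i\prec_a\gamma_{i+1}\prec_a\dots\prec_a\gamma_n$. So $B_a$ is
empty or equals $P_a(\gamma_n)\cup\{\gamma_n\}$ with $n=\max J_a$, and (B1) follows from (S1). (B2)
holds since $J_a$ and $P_a$ increase with $a$. For (B3), given $\alpha<\theta$ choose $n$ with
$\gamma_n>\alpha$ and let $a$ contain $n$ as an element and include $b_i$ ($i<n$) and some $c$ with
$\alpha\prec_c\gamma_n$; then $\alpha\in B_a$.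
\end{example}

At successors one can put $P_a(\alpha+1)=P_a(\alpha)\cup\{\alpha\}$. Hence for $\lambda=\omega$,
where every limit ordinal below $\lambda^+$ has cofinality $\omega$, recursion gives a weak
$\omega$-system of length $\omega_1$ in ZFC, and $\square^{\mathrm{fin},-}_{\omega,D}$ holds for
every regular $D$ on $\omega$ by Theorem~\ref{thm:dichotomy}. So $\lambda>\omega$ is necessary for
the failure of $\square^{\mathrm{fin},-}$ asserted in Theorem~\ref{thm:main}; the obstacle for larger
$\lambda$ lies at limits of uncountable cofinality.

Finally, a weak $\lambda$-system of length $\lambda^+$ (with $\lambda$ a cardinal) never has a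
branch: all proper initial segments of $B_a$ are finite, so $B_a$ is countable, and $\lambda$ many
countable sets cannot cover $\lambda^+$. This counting breaks down in an extension in which
$\lambda^+$ is collapsed, and this is the situation that we have to control.

\section{Forcings that add no branches}\label{sec:branches}

Let $\mathbb T$ be a forcing in a model $W$ with a weak $\lambda$-system $P$ of length $\lambda^+$,
and suppose that $\mathbb T$ adds a branch $\dot B$. Here is one step of the argument. Suppose that
below $t\in\mathbb T$ there are, for some fixed $a$, conditions $t^n\le t$ forcing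
$\alpha_n\in\dot B_a$ for infinitely many distinct ordinals $\alpha_n$. Take $\gamma$ above all
$\alpha_n$ and extend each $t^n$ to a condition that forces $\gamma\in\dot B_{c_n}$ for some
$c_n\in I$. This condition forces $\alpha_n,\gamma\in\dot B_{a\cup c_n}$, so
\[
\alpha_n\prec_{a\cup c_n}\gamma ,
\]
and this is a statement about $P$, true in $W$. As $P_{a\cup c}(\gamma)$ is finite, each $c$ occurs
as $c_n$ for finitely many $n$ only: \emph{the map $n\mapsto c_n$ is finite-to-one}. This is no
contradiction yet, because there are $\lambda$ many possible values. But if the step is repeated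
$\omega$ times, we obtain a map $x\mapsto c_x$ from $\omega^\omega$ to $I$ each of whose fibers
branches only finitely at every node of $\omega^{<\omega}$. So the fibers are bounded in
$\omega^\omega$, and $\lambda$ many bounded sets do not cover $\omega^\omega$ if
$\mathfrak d>\lambda$.

\begin{lemma}\label{lem:A}
Let $W\models\mathrm{ZFC}$, let $\lambda$ be an infinite cardinal of $W$ with
$W\models\mathfrak d>\lambda$, let $P\in W$ be a weak $\lambda$-system of length $\lambda^+$ in $W$,
and let $\mathbb T\in W$ be a forcing which is $\sigma$-closed in $W$. Then $\mathbb T$ forces over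
$W$ that $P$ has no branch.
\end{lemma}

\begin{proof}
Work in $W$, and suppose that $t_0\in\mathbb T$ forces $\dot B$ to be a branch. For $t\le t_0$ and
$a\in I$ let
\[
U_t(a)=\{\alpha<\lambda^+:\text{some }t'\le t\text{ forces }\alpha\in\dot B_a\}.
\]
By (B3), $\bigcup_{a\in I}U_t(a)=\lambda^+$. As $|I|=\lambda$, some $U_t(a_t)$ is infinite. Choose
distinct $\alpha_{t,n}\in U_t(a_t)$ and $t^n\le t$ with $t^n\Vdash\alpha_{t,n}\in\dot B_{a_t}$
($n<\omega$).

Starting from $t_\emptyset=t_0$, define $t_{s^\frown n}=(t_s)^n$ for $s\in\omega^{<\omega}$, and
write $a_s=a_{t_s}$, $\alpha_{s,n}=\alpha_{t_s,n}$. Let $\gamma<\lambda^+$ exceed all of the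
countably many $\alpha_{s,n}$. For $x\in\omega^\omega$ use $\sigma$-closure to choose $t_x$ below
all $t_{x\restriction n}$, strong enough that $t_x\Vdash\gamma\in\dot B_{c_x}$ for some $c_x\in I$.

Fix $c\in I$ and let $X_c=\{x\in\omega^\omega:c_x=c\}$. If $x\in X_c$ extends $s^\frown n$, then
$t_x\le t_{s^\frown n}$ forces $\alpha_{s,n}\in\dot B_{a_s}$ and $\gamma\in\dot B_c$, so by (B2) both
ordinals are forced into $\dot B_{a_s\cup c}$, and (B1) gives $\alpha_{s,n}\in P_{a_s\cup
c}(\gamma)$. This set is finite and the $\alpha_{s,n}$, $n<\omega$, are distinct. So for each $s$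
there are only finitely many such $n$; that is, the tree of initial segments of members of $X_c$ is
finitely branching. Its levels are finite, so there is $f_c\in\omega^\omega$ with $x(n)\le f_c(n)$
for all $x\in X_c$ and all $n$. Since $\omega^\omega=\bigcup_{c\in I}X_c$, the family $\{f_c:c\in
I\}$ is dominating and has size at most $\lambda$, contradicting $\mathfrak d>\lambda$.
\end{proof}

Some hypothesis on $\mathbb T$ is needed: the finite partial functions from $\omega$ to $\lambda^+$
force $\mathrm{cf}(\lambda^+)=\omega$, and then $P$ acquires a branch by Example~\ref{ex:omega}. The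
Cohen part of our forcing is not $\sigma$-closed and needs a separate argument. For a set $Z$,
$\mathrm{Add}(\omega,Z)$ denotes the finite partial functions from $Z\times\omega$ to $2$, ordered by
$\supseteq$. Recall that if $\mu$ is regular uncountable, then every family of finite sets indexed by
$\mu$ has a subfamily indexed by a set of size $\mu$ which is a $\Delta$-system: any two of its
members (with different indices) have the same intersection, the root.

\begin{lemma}\label{lem:B}
Let $W'\models\mathrm{ZFC}$, let $\lambda$ be an infinite ordinal, let $P\in W'$ be a weak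
$\lambda$-system of length $\theta$, where $\mathrm{cf}(\theta)=\mu>\omega$ in $W'$, and let
$Z\in W'$. If some condition of $\mathrm{Add}(\omega,Z)$ forces over $W'$ that $P$ has a branch, then
$P$ has a branch in $W'$.
\end{lemma}

\begin{proof}
Let $q$ force that $\dot B$ is a branch, and let $\langle\gamma_\nu:\nu<\mu\rangle$ be increasing and
cofinal in $\theta$. Choose $q_\nu\le q$ and $c_\nu\in I$ with $q_\nu\Vdash\gamma_\nu\in\dot
B_{c_\nu}$. Apply the $\Delta$-system lemma to the domains of the $q_\nu$; since there are only
finitely many possible restrictions of $q_\nu$ to the root, there is $Y\subseteq\mu$ of size $\mu$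
such that the $q_\nu$, $\nu\in Y$, are pairwise compatible. If $\nu<\nu'$ are in $Y$ and $c_\nu\cup
c_{\nu'}\subseteq a$, then a common extension of $q_\nu$ and $q_{\nu'}$ forces
$\gamma_\nu,\gamma_{\nu'}\in\dot B_a$, so
\begin{equation}\label{eq:chain}
\gamma_\nu\prec_a\gamma_{\nu'} .
\end{equation}
Put
\[
B_a=\bigcup\bigl\{P_a(\gamma_\nu)\cup\{\gamma_\nu\}:\nu\in Y,\ c_\nu\subseteq a\bigr\}.
\]
By \eqref{eq:chain} and (S1) the sets in this union increase with $\nu$.

(B1): Let $\beta\in B_a$, say $\beta\in P_a(\gamma_\nu)\cup\{\gamma_\nu\}$ with $\nu$ as in the
union. Then $P_a(\beta)\subseteq P_a(\gamma_\nu)\subseteq B_a$ by (S1). Conversely let $\alpha\in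
B_a$, $\alpha<\beta$. Increasing $\nu$, we may assume that $\alpha,\beta\in
P_a(\gamma_\nu)\cup\{\gamma_\nu\}$. If $\beta=\gamma_\nu$ then $\alpha\prec_a\beta$ outright;
otherwise $\alpha\prec_a\gamma_\nu$ and $\beta\prec_a\gamma_\nu$, and (S1) gives
$\alpha\prec_a\beta$. So $B_a\cap\beta=P_a(\beta)$.

(B2) follows from (S2). (B3): Let $\alpha<\theta$. Take $\nu\in Y$ with $\gamma_\nu>\alpha$ and, by
(S3) and (S2), $a\supseteq c_\nu$ with $\alpha\prec_a\gamma_\nu$. Then $\alpha\in B_a$.
\end{proof}

\section{The forcing}\label{sec:forcing}

For the rest of the proof of Theorem~\ref{thm:main} fix in $V$ a Mahlo cardinal $\kappa$ and a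
regular uncountable $\lambda<\kappa$. We want a forcing that turns $\kappa$ into $\lambda^+$ and has,
at every inaccessible $\delta\in(\lambda,\kappa)$, an initial part with generic $G_\delta$ such that
$V[G_\delta]\models\delta=\lambda^+$ and $\mathfrak d>\lambda$, while the rest of the forcing is
covered by the product of a $\sigma$-closed forcing and a Cohen forcing. So we need a collapse, and
we need Cohen reals to increase $\mathfrak d$.

\begin{remark}[a product does not suffice]
Suppose that $V\models\mathrm{GCH}$, collapse $\kappa$ to $\lambda^+$ by the L\'evy collapse (with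
conditions of size less than $\lambda$), and then add any number of Cohen reals. After the collapse
GCH holds, so by the known positive result and Theorem~\ref{thm:dichotomy} there is a bounded
$\lambda$-system of length $\kappa=\lambda^+$. By absoluteness it survives in the final model, where
still $\kappa=\lambda^+$ by the countable chain condition. So
$\square^{\mathrm{fin}}_{\lambda,D}$ holds in the final model for every regular $D$. This is why we
let the collapsing conditions depend on the Cohen reals, in the style of Mitchell.
\end{remark}

\paragraph{Definition of the forcing.}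
For $X\subseteq\kappa$ let $\mathbb A_X=\mathrm{Add}(\omega,X)$. For $p\in\mathbb A_\kappa$ and
$Z\subseteq\kappa$ write $p\restriction Z$ for $p\restriction(Z\times\omega)$. For
$\lambda\le\alpha<\kappa$ let $\dot{\mathbb Q}_\alpha$ be the $\mathbb A_\alpha$-name for the poset,
computed in $V^{\mathbb A_\alpha}$, of all partial functions of size less than $\lambda$ from
$\lambda$ to $\alpha$, ordered by $\supseteq$.

A nice $\mathbb A_\alpha$-name for a subset of $\lambda\times\alpha$ assigns to each
$z\in\lambda\times\alpha$ an antichain of $\mathbb A_\alpha$; its value under a generic $g$ is the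
set of those $z$ whose antichain meets $g$. Let $N_\alpha$ be the set of nice names $\tau$ with
$\Vdash\tau\in\dot{\mathbb Q}_\alpha$. Every name forced to be in $\dot{\mathbb Q}_\alpha$ is forced
equal to a member of $N_\alpha$, and whenever we describe a name for an element of $\dot{\mathbb
Q}_\alpha$ we tacitly replace it by such a member. Since $\mathbb A_\alpha$ has size $|\alpha|$ and
its antichains are countable,
\[
|N_\alpha|\le(|\alpha|^\omega)^{|\lambda\times\alpha|}=2^{|\alpha|}.
\]

For $\lambda<\rho\le\kappa$ let $\mathbb M_\rho$ be the set of pairs $(p,f)$ such that $p\in\mathbb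
A_\rho$ and $f$ is a function with $\mathrm{dom}f\subseteq[\lambda,\rho)$, $|\mathrm{dom}f|<\lambda$
and $f(\alpha)\in N_\alpha$ for $\alpha\in\mathrm{dom}f$. Put $(p',f')\le(p,f)$ if $p'\supseteq p$,
$\mathrm{dom}f'\supseteq\mathrm{dom}f$, and
\[
p'\restriction\alpha\Vdash_{\mathbb A_\alpha}f'(\alpha)\le f(\alpha)\qquad\text{for all
}\alpha\in\mathrm{dom}f .
\]
Clearly $\mathbb M_\eta\subseteq\mathbb M_\rho$ for $\eta<\rho$, and if $\rho>\lambda$ is regular,
then $\mathbb M_\rho=\bigcup_{\lambda<\eta<\rho}\mathbb M_\eta$, as $\mathrm{dom}f$ is bounded in
$\rho$.

\paragraph{Projections.}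
A map $\pi:\mathbb P\to\mathbb Q$ is a \emph{projection} if it preserves order and the largest
element, and whenever $q\le\pi(p)$ there is $p'\le p$ with $\pi(p')\le q$. We use three standard
facts. If $G$ is $\mathbb P$-generic over $V$, then the upward closure of $\pi[G]$ is $\mathbb
Q$-generic over $V$. If $G_{\mathbb Q}$ is $\mathbb Q$-generic over $V$, then a further extension
contains a $\mathbb P$-generic $G$ over $V$ such that $G_{\mathbb Q}$ is the upward closure of
$\pi[G]$. And if $g\subseteq g'$ are filters generic over $V$ for the same forcing, then $g=g'$.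

The following lemma lets us replace an extension $(p',f')$ of $(p,f)$ by an equally strong one whose
second coordinate is below $f$ outright, and not only as far as $p'$ forces it.

\begin{lemma}[mixing]\label{lem:mix}
If $(p',f')\le(p,f)$ in $\mathbb M_\rho$, there is $f''$ with $\mathrm{dom}f''=\mathrm{dom}f'$ such
that $\Vdash_{\mathbb A_\alpha}f''(\alpha)\le f(\alpha)$ for all $\alpha\in\mathrm{dom}f$, and
$(p',f'')\le(p',f')$.
\end{lemma}

\begin{proof}
For $\alpha\in\mathrm{dom}f$ let $f''(\alpha)$ name $f'(\alpha)$ if $p'\restriction\alpha$ is in the
generic filter, and $f(\alpha)$ otherwise. For the other $\alpha\in\mathrm{dom}f'$ let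
$f''(\alpha)=f'(\alpha)$. In the first case $f'(\alpha)\le f(\alpha)$ because $p'\restriction\alpha$
forces this, so $f''(\alpha)\le f(\alpha)$ in both cases; and $p'\restriction\alpha\Vdash
f''(\alpha)=f'(\alpha)$.
\end{proof}

\begin{lemma}\label{lem:cc}
If $\rho\in(\lambda,\kappa]$ is inaccessible, then every antichain of $\mathbb M_\rho$ has size less
than $\rho$.
\end{lemma}

\begin{proof}
Let $\rho$ many conditions be given. The support of $(p,f)$ is the union of $\mathrm{dom}f$ and the
finite set of first coordinates of $\mathrm{dom}\,p$; it has size less than $\lambda$. As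
$\mu^{<\lambda}<\rho$ for all $\mu<\rho$ and $\rho>\lambda$ is regular, the $\Delta$-system lemma for
sets of size less than $\lambda$ gives $\rho$ many of the conditions whose supports form a
$\Delta$-system with a root $r$, $|r|<\lambda$. The root is bounded by some $\eta<\rho$, and
$|N_\alpha|\le 2^{|\alpha|}\le 2^{|\eta|+\lambda}<\rho$ for $\alpha\in r\setminus\lambda$; since
$\rho$ is inaccessible there are fewer than $\rho$ possible restrictions of conditions to $r$. So two
of the conditions agree on $r$. Their supports meet only in $r$, so their coordinatewise union is a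
condition, and it extends both.
\end{proof}

\begin{lemma}\label{lem:basic}
Let $\rho\in(\lambda,\kappa]$ be inaccessible, let $G_\rho$ be $\mathbb M_\rho$-generic over $V$, and
let $g_\rho=\{p:(p,f)\in G_\rho\text{ for some }f\}$.
\begin{enumerate}
\item[(a)] $g_\rho$ is $\mathbb A_\rho$-generic over $V$.
\item[(b)] Every $\omega$-sequence of elements of $V$ that lies in $V[G_\rho]$ lies in $V[g_\rho]$.
\item[(c)] In $V[G_\rho]$ all cardinals $\le\lambda$ of $V$ are cardinals and $\lambda$ is regular.
\item[(d)] $\rho=\lambda^+$ in $V[G_\rho]$.
\end{enumerate}
\end{lemma}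

\begin{proof}
(a) The map $(p,f)\mapsto p$ is a projection to $\mathbb A_\rho$: if $q\supseteq p$, then
$(q,f)\le(p,f)$. The image $g_\rho$ of $G_\rho$ is upward closed, since $(p,f)\le(q,\emptyset)$ for
$q\subseteq p$.

For (b) and (c), let $\mathbb T_\rho=\{f:(\emptyset,f)\in\mathbb M_\rho\}$ with $f'\le f$ iff
$(\emptyset,f')\le(\emptyset,f)$; that is, $f'(\alpha)\le f(\alpha)$ is forced outright for all
$\alpha\in\mathrm{dom}f$. This forcing is ${<}\lambda$-closed. Indeed, given a decreasing sequence of
length less than $\lambda$, the union of its domains has size less than $\lambda$, and for each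
$\alpha$ in it we take a name for the union of the values at $\alpha$; this union is forced to be a
function of size less than $\lambda$, because $\lambda$ stays regular in $V^{\mathbb A_\alpha}$.

The identity map $\mathbb A_\rho\times\mathbb T_\rho\to\mathbb M_\rho$ preserves order. It is a
projection: if $(p',f')\le(p,f)$ in $\mathbb M_\rho$ and $f''$ is as in Lemma~\ref{lem:mix}, then
$(p',f'')$ is below $(p,f)$ in the product and below $(p',f')$ in $\mathbb M_\rho$. So in a further
extension there is $g\times H$, generic over $V$ for $\mathbb A_\rho\times\mathbb T_\rho$, which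
induces $G_\rho$. If $p\in g$, then $(p,\emptyset)\in G_\rho$; thus $g\subseteq g_\rho$, and both
filters are generic over $V$, so $g=g_\rho$. In particular $V[G_\rho]\subseteq V[H][g_\rho]$.

Since $\mathbb T_\rho$ is ${<}\lambda$-closed, cardinals $\le\lambda$ and the regularity of $\lambda$
are preserved in $V[H]$; since $\mathbb A_\rho$ is c.c.c.\ in $V[H]$, they are preserved in
$V[H][g_\rho]$. This proves (c). For (b), an $\omega$-sequence of elements of $V$ in $V[H][g_\rho]$
has an $\mathbb A_\rho$-name in $V[H]$ given by countably many countable antichains and a value in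
$V$ for each of their members. The name is coded by an $\omega$-sequence of elements of $V$. As
$\lambda>\omega$, the forcing $\mathbb T_\rho$ is $\sigma$-closed and adds no such sequences. So the
name is in $V$ and the sequence is in $V[g_\rho]$.

(d) By Lemma~\ref{lem:cc}, $\rho$ remains a cardinal. Let $\alpha\in[\lambda,\rho)$ and
\[
F_\alpha=\bigcup\bigl\{f(\alpha)^{g_\rho\cap\mathbb A_\alpha}:(p,f)\in G_\rho,\
\alpha\in\mathrm{dom}f\bigr\}.
\]
If $(p,f),(p_1,f_1)\in G_\rho$ have $\alpha$ in their domains and $(p_2,f_2)\in G_\rho$ is below both,
then $p_2\restriction\alpha\in g_\rho\cap\mathbb A_\alpha$ forces $f_2(\alpha)$ to extend $f(\alpha)$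
and $f_1(\alpha)$. So $F_\alpha$ is a function from a subset of $\lambda$ to $\alpha$. It is onto:
given $(p,f)$ and $\beta<\alpha$, we may assume $\alpha\in\mathrm{dom}f$ (otherwise add
$f(\alpha)=\emptyset$), and replacing $f(\alpha)$ by a name for $f(\alpha)\cup\{(i,\beta)\}$, with
$i$ the least element of $\lambda\setminus\mathrm{dom}f(\alpha)$, we obtain an extension forcing
$\beta\in\mathrm{ran}F_\alpha$. Hence every $\alpha\in[\lambda,\rho)$ has size $\lambda$ in
$V[G_\rho]$, and $\rho=\lambda^+$.
\end{proof}

\begin{lemma}\label{lem:d}
If $\delta\in(\lambda,\kappa]$ is inaccessible and $G_\delta$ is $\mathbb M_\delta$-generic over $V$,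
then $V[G_\delta]\models\mathfrak d>\lambda$.
\end{lemma}

\begin{proof}
Let $\lambda<\eta<\delta$. The map
\[
(p,f)\mapsto\bigl((p\restriction\eta,f\restriction\eta),\ p\restriction\{\eta\}\bigr)
\]
from $\mathbb M_\delta$ to $\mathbb M_\eta\times\mathbb A_{\{\eta\}}$ is a projection. It preserves
order because $(p\restriction\eta)\restriction\alpha=p\restriction\alpha$ for $\alpha<\eta$. If
$((q,h),r)$ is below the image of $(p,f)$, then
\[
\bigl(q\cup r\cup p\restriction(\eta,\delta),\ h\cup f\restriction[\eta,\delta)\bigr)\le(p,f):
\]
at $\alpha<\eta$ this follows from $(q,h)\le(p\restriction\eta,f\restriction\eta)$, and at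
$\alpha\ge\eta$ the second coordinate is unchanged. This condition is mapped to $((q,h),r)$. As
$(p,f)\le(p\restriction\eta,f\restriction\eta)$, the filter induced on $\mathbb M_\eta$ is
$G_\eta=G_\delta\cap\mathbb M_\eta$. So $G_\eta$ is generic over $V$ and $V[G_\delta]$ contains a
Cohen real $\omega\to2$ over $V[G_\eta]$. By genericity it takes the value one infinitely often. For
$n\ge1$ let $e(n)$ be the number of zeros between its $n$th and $(n+1)$st one, and let $e(0)=0$. If
$u\in V[G_\eta]$ is a function from $\omega$ to $\omega$ and $1\le N<\omega$, any condition can be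
extended first to one whose domain is an initial segment of $\omega$, which ends with a one and has
$n\ge N$ ones, and then by $u(n)+1$ zeros and a one. So $e(n)>u(n)$ for infinitely many $n$.

Now let $\mathcal F\in V[G_\delta]$ be a family of at most $\lambda$ functions from $\omega$ to
$\omega$, coded as a function $\lambda\times\omega\to\omega$. It has a name using $\lambda$ many
antichains, each of size less than $\delta$ by Lemma~\ref{lem:cc}. Since $\delta$ is regular, all
conditions used lie in some $\mathbb M_\eta$ with $\lambda<\eta<\delta$. So $\mathcal F\in V[G_\eta]$,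
and the function $e$ above shows that $\mathcal F$ is not dominating.
\end{proof}

\section{The tail of the forcing}\label{sec:tail}

Let $\delta\in(\lambda,\kappa)$ be inaccessible, $G_\delta$ $\mathbb M_\delta$-generic over $V$, and
$g_\delta$ the induced $\mathbb A_\delta$-generic filter. What remains to be forced are a Cohen part
in $\mathbb A_{[\delta,\kappa)}$ and collapsing conditions $f$ with
$\mathrm{dom}f\subseteq[\delta,\kappa)$. The latter still consist of names from $V$ that refer to
Cohen reals to be added later. In the order between them we use only what is decided by $g_\delta$.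

\begin{definition}
In $V[g_\delta]$ let $\mathbb T^\delta$ be the set of all $f\in V$ with $(\emptyset,f)\in\mathbb
M_\kappa$ and $\mathrm{dom}f\subseteq[\delta,\kappa)$, where $f'\le f$ iff
$\mathrm{dom}f'\supseteq\mathrm{dom}f$ and there is $p\in g_\delta$ such that
\[
p\Vdash_{\mathbb A_\alpha}f'(\alpha)\le f(\alpha)\qquad\text{for all }\alpha\in\mathrm{dom}f .
\]
\end{definition}

The order is transitive since $g_\delta$ is a filter. Closure is not immediate, since a decreasing
sequence of members of $\mathbb T^\delta$ may itself depend on the reals in $V[G_\delta]$. The lower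
bound will be a function in $V$ whose values are names that recompute the whole sequence.

\begin{lemma}\label{lem:closed}
$\mathbb T^\delta$ is $\sigma$-closed in $V[G_\delta]$.
\end{lemma}

\begin{proof}
Let $\langle f_n:n<\omega\rangle\in V[G_\delta]$ be decreasing. By Lemma~\ref{lem:basic}(b) it lies in
$V[g_\delta]$, so it is $\sigma^{g_\delta}$ for an $\mathbb A_\delta$-name $\sigma\in V$. Let $p_0\in
g_\delta$ force that $\sigma$ is a decreasing $\omega$-sequence in $\mathbb T^\delta$. By the
countable chain condition the set $Y$ of all possible values of terms of $\sigma$ that are forced by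
conditions below $p_0$ is countable. Hence $d=\bigcup_{f\in Y}\mathrm{dom}f$ has size less than
$\lambda$; here we use that $\lambda$ is regular and uncountable.

Let $\alpha\in d$ and let $\dot g_\alpha$ be the canonical name for the $\mathbb A_\alpha$-generic
filter. As $\alpha\ge\delta$, the filter $\dot g_\alpha$ determines the $\mathbb A_\delta$-generic
filter $\dot g_\alpha\cap\mathbb A_\delta$ and with it the value of $\sigma$. Let
$f^*(\alpha)\in N_\alpha$ name
\[
\bigcup\bigl\{\sigma(n)(\alpha)^{\dot g_\alpha}:n<\omega,\ \alpha\in\mathrm{dom}\,\sigma(n)\bigr\}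
\]
if $p_0\in\dot g_\alpha$, and $\emptyset$ otherwise. This is a name for an element of $\dot{\mathbb
Q}_\alpha$: if $g_\alpha$ is $\mathbb A_\alpha$-generic over $V$ and $p_0\in g_\alpha$, then the
sequence computed from $g_\alpha\cap\mathbb A_\delta$ is decreasing in the corresponding $\mathbb
T^\delta$, as witnessed by conditions in $g_\alpha\cap\mathbb A_\delta\subseteq g_\alpha$. So the
functions $\sigma(n)(\alpha)^{g_\alpha}$ increase with $n$, and their union is a function of size
less than $\lambda$. Thus $f^*\in\mathbb T^\delta$.

Given $n$, let $p_n\le p_0$ in $g_\delta$ force $\sigma(n)=f_n$. Then $f_n\in Y$, so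
$\mathrm{dom}f_n\subseteq d$, and $p_n\Vdash_{\mathbb A_\alpha}f^*(\alpha)\le f_n(\alpha)$ for all
$\alpha\in\mathrm{dom}f_n$. So $f^*\le f_n$.
\end{proof}

\begin{lemma}\label{lem:factor}
Let $H\times k$ be generic over $V[G_\delta]$ for $\mathbb T^\delta\times\mathbb A_{[\delta,\kappa)}$.
Then
\[
G'=\{(p,f)\in\mathbb M_\kappa:(p_0\cup q,f_0\cup h)\le(p,f)\text{ for some }(p_0,f_0)\in G_\delta,\
h\in H,\ q\in k\}
\]
is $\mathbb M_\kappa$-generic over $V$, and $G'\cap\mathbb M_\delta=G_\delta$.
\end{lemma}

\begin{proof}
\emph{Filter.} $G'$ is upward closed. Let $(p_0\cup q,f_0\cup h)$ and $(p_1\cup q_1,f_1\cup h_1)$ be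
two conditions of the displayed kind. Take $h_2\in H$ below $h$ and $h_1$; both relations are
witnessed by a single $p_3\in g_\delta$. Take $(p_4,f_4)\in G_\delta$ below $(p_0,f_0)$ and
$(p_1,f_1)$ with $p_4\supseteq p_3$. Then $(p_4\cup q\cup q_1,f_4\cup h_2)\in G'$ is below both: at
coordinates $\alpha<\delta$ because $(p_4,f_4)$ is below $(p_0,f_0)$ and $(p_1,f_1)$, and at
coordinates $\alpha\ge\delta$ because $p_4\supseteq p_3$ and $p_4\in\mathbb A_\delta\subseteq\mathbb
A_\alpha$.

\emph{Genericity.} Let $\mathcal E\in V$ be dense and open in $\mathbb M_\kappa$, and let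
$(h,q)\in\mathbb T^\delta\times\mathbb A_{[\delta,\kappa)}$. In $V$ consider the set of all
$(p_0,f_0)\in\mathbb M_\delta$ for which there are $q'\supseteq q$ in $\mathbb A_{[\delta,\kappa)}$
and $h'$ with $(\emptyset,h')\in\mathbb M_\kappa$, $\mathrm{dom}\,h\subseteq\mathrm{dom}\,h'\subseteq
[\delta,\kappa)$, such that $\Vdash h'(\alpha)\le h(\alpha)$ for all $\alpha\in\mathrm{dom}\,h$ and
$(p_0\cup q',f_0\cup h')\in\mathcal E$. This set is dense in $\mathbb M_\delta$. Indeed, given
$(p_1,f_1)$, extend $(p_1\cup q,f_1\cup h)$ to some $(p',f')\in\mathcal E$, and let $h'$ be obtained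
from $f'\restriction[\delta,\kappa)$ by mixing, as in Lemma~\ref{lem:mix}, so that $\Vdash
h'(\alpha)\le h(\alpha)$ for $\alpha\in\mathrm{dom}\,h$ and $(p',f'\restriction\delta\cup
h')\le(p',f')$. Then $(p',f'\restriction\delta\cup h')\in\mathcal E$, the condition
$q'=p'\restriction[\delta,\kappa)$ extends $q$, and
$(p'\restriction\delta,f'\restriction\delta)\le(p_1,f_1)$ belongs to the set.

So $G_\delta$ meets this set, and the resulting $(h',q')$ is below $(h,q)$. Therefore
\[
\{(h',q'):(p_0\cup q',f_0\cup h')\in\mathcal E\text{ for some }(p_0,f_0)\in G_\delta\}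
\]
is a dense subset of $\mathbb T^\delta\times\mathbb A_{[\delta,\kappa)}$ in $V[G_\delta]$. Since
$H\times k$ meets it, $G'\cap\mathcal E\ne\emptyset$.

\emph{Trace.} $G_\delta\subseteq G'$: take $h=q=\emptyset$. Conversely, let $(p,f)\in
G'\cap\mathbb M_\delta$ be witnessed by $(p_0\cup q,f_0\cup h)\le(p,f)$. As $p$ and $f$ live below
$\delta$, we get $(p_0,f_0)\le(p,f)$, so $(p,f)\in G_\delta$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

By Lemma~\ref{lem:basic} for $\rho=\kappa$, the forcing $\mathbb M_\kappa$ preserves cardinals
$\le\lambda$ and the regularity of $\lambda$, and forces $\kappa=\lambda^+$. By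
Theorem~\ref{thm:dichotomy} it suffices that $\mathbb M_\kappa$ forces that there is no weak
$\lambda$-system of length $\kappa$. Suppose that $(p^*,f^*)$ forces $\dot P$ to be one.

\emph{Choice of $\delta$.} For $a\in I$ and $\alpha<\beta<\kappa$ let $\mathcal A(a,\alpha,\beta)\in
V$ be a maximal antichain of conditions deciding ``$\alpha\in\dot P_a(\beta)$''. By
Lemma~\ref{lem:cc} and the regularity of $\kappa$ there is $\rho(\alpha,\beta)<\kappa$ with $\mathcal
A(a,\alpha,\beta)\subseteq\mathbb M_{\rho(\alpha,\beta)}$ for all $a\in I$. The set of all
$\delta<\kappa$ such that $\rho(\alpha,\beta)\le\delta$ for all $\alpha<\beta<\delta$ contains a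
closed unbounded set. As $\kappa$ is Mahlo, there is an inaccessible $\delta>\lambda$ in this set
with $(p^*,f^*)\in\mathbb M_\delta$.

\emph{The intermediate model.} Let $G_\delta\ni(p^*,f^*)$ be $\mathbb M_\delta$-generic over $V$,
let $W=V[G_\delta]$, and let $H\times k$ and $G'$ be as in Lemma~\ref{lem:factor}. Then
$(p^*,f^*)\in G'$ and $V[G']\subseteq W[H][k]$. Let $P=\dot P^{G'}$, a weak $\lambda$-system of
length $\kappa$, and let $P\restriction\delta$ be its restriction to $\delta$.

First, $P\restriction\delta\in W$: for $\alpha<\beta<\delta$ the statement $\alpha\in P_a(\beta)$ is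
decided by the unique member of $G'\cap\mathcal A(a,\alpha,\beta)$, and this member lies in
$G'\cap\mathbb M_\delta=G_\delta$. In $W$ we have $\delta=\lambda^+$ by Lemma~\ref{lem:basic}, so
$P\restriction\delta$ is in $W$ a weak $\lambda$-system of length $\lambda^+$. Further,
$W\models\mathfrak d>\lambda$ by Lemma~\ref{lem:d}, and $\mathbb T^\delta$ is $\sigma$-closed in $W$
by Lemma~\ref{lem:closed}.

\emph{The branch.} Since $P$ has length $\kappa>\delta$, the family $\langle P_a(\delta):a\in
I\rangle\in V[G']\subseteq W[H][k]$ is a branch of $P\restriction\delta$. We remove $k$ and then $H$.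
In $W[H]$ we have $\mathrm{cf}(\delta)>\omega$, because $\delta$ is regular and uncountable in $W$
and $\mathbb T^\delta$ is $\sigma$-closed; and $k$ is $\mathrm{Add}(\omega,[\delta,\kappa))$-generic
over $W[H]$, so some condition in $k$ forces over $W[H]$ that $P\restriction\delta$ has a branch. By
Lemma~\ref{lem:B}, applied in $W'=W[H]$ (where $\lambda$ need not be a cardinal),
$P\restriction\delta$ has a branch in $W[H]$. This contradicts Lemma~\ref{lem:A}. \qed

\section{Lower bounds}\label{sec:lower}

\subsection{An inaccessible cardinal is necessary at $\omega_1$}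

The idea is that if $\omega_2$ is not inaccessible in $L$, then some inner model of GCH computes
$\omega_1$ and $\omega_2$ correctly. The known positive result gives a bounded system in this inner
model, and, unlike the principle itself, a system is absolute.

\begin{proof}[Proof of Theorem~\ref{thm:lower}(i)]
Assume that $\omega_2$ is not inaccessible in $L$; we show that
$\square^{\mathrm{fin}}_{\omega_1,D}$ holds for every regular $D$ on $\omega_1$. Since $\omega_2$ is
regular in $L$ and $L\models\mathrm{GCH}$, $\omega_2$ is a successor cardinal of $L$, say
$\omega_2=(\theta^+)^L$ with $\theta\in[\omega_1,\omega_2)$. Let $A\subseteq\omega_1$ code surjections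
from $\omega$ onto all $\alpha$ with $0<\alpha<\omega_1$ and a bijection from $\omega_1$ to $\theta$.
In $L[A]$ all ordinals below $\omega_1$ are countable and all ordinals below $(\theta^+)^L=\omega_2$
have size at most $\omega_1$; so $L[A]$ computes $\omega_1$ and $\omega_2$ correctly.

\emph{$L[A]\models\mathrm{GCH}$.} Work in $L[A]$. Let $\mu\ge\omega_1$ be a cardinal and
$x\subseteq\mu$. For a large regular $\chi$ take $M\prec(L_\chi[A],\in,A)$ of size $\mu$ with
$\mu\cup\{\mu,x\}\subseteq M$. Its transitive collapse is $L_\eta[A]$ for some $\eta<\mu^+$, and $x$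
is not moved; so $x\in L_{\mu^+}[A]$, and $2^\mu=\mu^+$. For CH let $x\subseteq\omega$ and take a
countable $M\prec(L_\chi[A],\in,A)$ with $x,\omega_1\in M$. Then $\xi=M\cap\omega_1$ is a countable
ordinal, since for each $\alpha\in M\cap\omega_1$ with $\alpha>0$ some surjection from $\omega$ onto
$\alpha$ is in $M$. The collapse of $M$ is $L_\eta[A\cap\xi]$ with $\eta<\omega_1$, and it contains
$x$. So all subsets of $\omega$ belong to $\bigcup_{\xi,\eta<\omega_1}L_\eta[A\cap\xi]$, a union of
$\omega_1$ many countable sets.

By the known positive result under GCH, applied in $L[A]$ to the regular filters on $\omega_1$, and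
by Theorem~\ref{thm:dichotomy} in $L[A]$, there is in $L[A]$ a bounded $\omega_1$-system of length
$\omega_2$. By absoluteness it is one in $V$. By Theorem~\ref{thm:dichotomy} in $V$,
$\square^{\mathrm{fin}}_{\omega_1,D}$ holds for every regular $D$ on $\omega_1$.
\end{proof}

\begin{remark}
Let $T$ be ZFC together with ``$\square^{\mathrm{fin}}_{\omega_1,D}$ fails for some regular $D$ on
$\omega_1$''. By (i), $T$ proves $L_{\omega_2}\models\mathrm{ZFC}$ and hence
$\mathrm{Con}(\mathrm{ZFC})$. Suppose that Peano arithmetic proves
$\mathrm{Con}(\mathrm{ZFC})\to\mathrm{Con}(T)$. Then $T$ proves its own consistency, so $T$ is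
inconsistent; as the implication is true, ZFC is inconsistent. So the consistency of $T$ cannot be
derived in this way from that of ZFC alone, unless ZFC is inconsistent.
\end{remark}

\subsection{Weak systems from square}

We construct a weak $\lambda$-system of length $\lambda^+$ by recursion. Example~\ref{ex:omega} shows
how to pass a limit $\beta$ of cofinality $\omega$: choose a cofinal $\omega$-sequence and wait until
the index $a$ contains the finitely many indices that connect its first $n$ terms. Along a longer
cofinal sequence infinitely many connections lie below a given term, and in general no finite $a$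
contains them all. The remedy is to require only the finitely many connections back to the last limit
position, and to let the coherence of the $\square_\lambda$-sequence connect the rest.

\begin{proof}[Proof of Theorem~\ref{thm:lower}(ii)]
Let $\langle C_\beta:\beta<\lambda^+\text{ limit}\rangle$ be a $\square_\lambda$-sequence. Let
$\tau_\beta\le\lambda$ be the order type of $C_\beta$ and $C_\beta=\{\xi^\beta_i:i<\tau_\beta\}$ its
increasing enumeration. For an ordinal $j$ let $\ell(j)$ be the largest ordinal $\le j$ that is $0$
or a limit; there are only finitely many $i$ with $\ell(j)\le i<j$.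

Define $P_a(\beta)$ (and thus $\prec_a$) by recursion on $\beta$. Once (S3) is known at $\beta$, fix
for every $\alpha<\beta$ some $b(\alpha,\beta)\in I$ with $\alpha\in P_{b(\alpha,\beta)}(\beta)$. Put
$P_a(0)=\emptyset$ and $P_a(\alpha+1)=P_a(\alpha)\cup\{\alpha\}$; at successors (S0)--(S3) follow at
once from the same properties at $\alpha$. For limit $\beta$, writing $\xi_i=\xi^\beta_i$, put
\begin{align*}
J_a(\beta)&=\{j\in a\cap\tau_\beta:b(\xi_i,\xi_{i+1})\subseteq a\text{ whenever }\ell(j)\le i<j\},\\
P_a(\beta)&=\bigcup_{j\in J_a(\beta)}\bigl(P_a(\xi_j)\cup\{\xi_j\}\bigr).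
\end{align*}

\emph{Claim. If $i<j$ are in $J_a(\beta)$, then $\xi_i\prec_a\xi_j$.} By the definition of
$J_a(\beta)$ and (S2), $\xi_k\prec_a\xi_{k+1}$ whenever $\ell(j)\le k<j$. Since $\prec_a$ is
transitive below $\beta$, it follows that $\xi_k\prec_a\xi_j$ whenever $\ell(j)\le k<j$. This gives
the claim if $i\ge\ell(j)$. Let $i<\ell:=\ell(j)$. Then $\ell$ is a limit and $\xi_\ell$ is a limit
point of $C_\beta$, so $C_{\xi_\ell}=C_\beta\cap\xi_\ell$. So $\tau_{\xi_\ell}=\ell$, the two
enumerations agree below $\ell$, and
\[
J_a(\xi_\ell)=J_a(\beta)\cap\ell\ni i .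
\]
By the definition of $P_a(\xi_\ell)$ we have $\xi_i\prec_a\xi_\ell$. Moreover $\xi_\ell=\xi_j$ or, as
just shown, $\xi_\ell\prec_a\xi_j$. Transitivity gives $\xi_i\prec_a\xi_j$.

By the claim and (S1) below $\beta$, $P_a(\beta)$ is empty or equals $P_a(\xi_j)\cup\{\xi_j\}$ with
$j=\max J_a(\beta)$. So it is finite and (S1) holds at $\beta$. (S2) holds at $\beta$ since it holds
below $\beta$ and $a\subseteq a'$ implies $J_a(\beta)\subseteq J_{a'}(\beta)$. For (S3), given
$\alpha<\beta$ choose $j<\tau_\beta$ with $\xi_j>\alpha$, and let $a$ contain $j$ as an element and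
include $b(\alpha,\xi_j)$ and the finitely many sets $b(\xi_i,\xi_{i+1})$, $\ell(j)\le i<j$. Then
$j\in J_a(\beta)$ and $\alpha\in P_a(\xi_j)\subseteq P_a(\beta)$.

So there is a weak $\lambda$-system of length $\lambda^+$, and Theorem~\ref{thm:dichotomy} gives
$\square^{\mathrm{fin},-}_{\lambda,D}$ for all regular $D$ on $\lambda$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}(iii)]
One direction is Theorem~\ref{thm:main}, applied to a regular filter generated by $\lambda$ sets.
Conversely, suppose that $\square^{\mathrm{fin},-}_{\lambda,D}$ fails for some regular uncountable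
$\lambda$ and some regular $D$ on $\lambda$. By (ii), $\square_\lambda$ fails. By a theorem of Jensen
\cite{jensen}, if $\lambda$ is regular uncountable and $\square_\lambda$ fails, then $\lambda^+$ is
Mahlo in $L$. So $L$ is a model with a Mahlo cardinal.
\end{proof}

\begin{thebibliography}{9}
\bibitem{jensen} Jensen, \emph{The fine structure of the constructible hierarchy}, Ann. Math. Logic
4 (1972).
\bibitem{source} \emph{Regular Ultrapowers at Regular Cardinals},
\texttt{https://shelah.logic.at/files/95599/1011.pdf}.
\end{thebibliography}

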